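\title{Face-sum parameters of Stanley--Reisner rings\\ and the barycentric subdivision}

\begin{abstract}
In the Stanley--Reisner ring $k[\Delta]$ of a $(d-1)$-dimensional simplicial complex let $\theta_i$ be the sum of the monomials of all faces with $i$ vertices, and let $A=k[\theta_1,\dots,\theta_d]$. We prove a conjecture of Adams and Reiner that expresses the graded Betti numbers of $k[\Delta]$ over $A$ through the cohomology of the rank-selected subcomplexes of the barycentric subdivision. The reason behind the formula is stronger: $k[\Delta]$ and $k[\mathrm{Sd}\,\Delta]$ are isomorphic as graded $A$-modules, over every field. The isomorphism is built one face at a time, by lifting it from the boundary of a simplex to the simplex. The same argument works over any commutative ring, for simplicial posets, and for face sums with arbitrary unit coefficients. Conversely, such an isomorphism forces the coefficients to be units. Relative and equivariant forms follow.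
\end{abstract}

\section{The question and the answer}

Let $k$ be a field and let $\Delta$ be a nonempty simplicial complex on the vertex set $\{1,\dots,n\}$, with every $\{v\}$ a face, of dimension $d-1$. Its Stanley--Reisner ring is
\[
k[\Delta]=k[x_1,\dots,x_n]/(x^G : G\notin\Delta),\qquad x^G=\prod_{v\in G}x_v ,
\]
graded by $\deg x_v=1$. A $k$-basis consists of the monomials whose support is a face. For $i=1,\dots,d$ put
\[
\theta_i=\sum_{F\in\Delta,\ |F|=i}x^F .
\]

Setting the variables outside a face $F$ equal to zero maps $k[\Delta]$ onto the polynomial ring $k[x_v:v\in F]$ and maps $\theta_i$ to the $i$-th elementary symmetric polynomial in the variables of $F$ (to $0$ if $i>|F|$). Thus the $\theta_i$ are the elements that look like elementary symmetric polynomials on every face. On a face with $d$ vertices they are algebraically independent, so $A=k[\theta_1,\dots,\theta_d]$ is a polynomial ring, graded by $\deg\theta_i=i$. The ring $k[\Delta]$ embeds in the product of the rings $k[x_v:v\in F]$ over the facets $F$. Each of these is finite over its symmetric polynomials, which are the image of $A$; since $A$ is Noetherian, $k[\Delta]$ is a finitely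 generated $A$-module. The elements $\theta_i$ involve no choice: they exist over every field and are fixed by every automorphism of $\Delta$. It is natural to ask for the graded Betti numbers $\dim_k\mathrm{Tor}^A_i(k[\Delta],k)_j$ that they define.

A second complex suggests an answer. The barycentric subdivision $\mathrm{Sd}\,\Delta$ has the nonempty faces of $\Delta$ as vertices and the chains $F_1\subsetneq F_2\subsetneq\cdots$ as faces. A set of faces is a chain if and only if its members are pairwise comparable, so
\[
k[\mathrm{Sd}\,\Delta]=k[y_F:\varnothing\ne F\in\Delta]/(y_Fy_G:F,G\text{ incomparable}).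
\]
Color the vertex $F$ by $|F|$ and give $y_F$ degree $|F|$. Each face of $\mathrm{Sd}\,\Delta$ has at most one vertex of each color, and the color sums $\sum_{|F|=i}y_F$ play the role of the $\theta_i$. Here everything is graded by $\mathbb N^d$, one coordinate for each color, and this fine grading makes the Koszul complex split into pieces. Each piece is either acyclic or the cochain complex of a subcomplex $\mathrm{Sd}\,\Delta|_S$ induced on the vertices $F$ with $|F|\in S$ (Section~\ref{sec:koszul}).

The ring $k[\Delta]$ carries no evident grading by colors. But it has the same size: a monomial $x^a$ whose support is a face is determined by its level sets $F_r=\{v:a_v\ge r\}$, $r\ge1$, which form a multichain $F_1\supseteq F_2\supseteq\cdots$, and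
\begin{equation}\label{eq:multichain}
x^a=\prod_{r}x^{F_r}\ \longleftrightarrow\ \prod_{r:\,F_r\neq\varnothing} y_{F_r}
\end{equation}
is a degree-preserving bijection between the monomial bases of $k[\Delta]$ and $k[\mathrm{Sd}\,\Delta]$. So the two Hilbert series agree, and hence so do the alternating sums over $i$ of the Betti numbers in each degree $j$. The conjecture of Adams and Reiner, posed in \cite{Talk}, amounts to saying that the Betti numbers themselves agree. Its statement is the following formula, where $\tilde H$ denotes reduced simplicial cohomology, with $\tilde H^{-1}(\varnothing,k)=k$.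

\begin{theorem}\label{thm:betti}
For every field $k$, every $\Delta$ as above, and all $i$ and $j$,
\[
\mathrm{Tor}^A_i(k[\Delta],k)_j\;\cong\bigoplus_{\substack{S\subseteq\{1,\dots,d\}\\ \sum_{s\in S}s=j}}\tilde H^{|S|-i-1}(\mathrm{Sd}\,\Delta|_S,k).
\]
\end{theorem}

This follows from the colorful Hochster formula of Adams and Reiner for $k[\mathrm{Sd}\,\Delta]$, which we prove as Proposition~\ref{prop:koszul}, together with the next result.

\begin{theorem}\label{thm:iso}
For every field $k$ and every $\Delta$ as above, $k[\Delta]\cong k[\mathrm{Sd}\,\Delta]$ as graded $A$-modules, where $\theta_i$ acts on $k[\mathrm{Sd}\,\Delta]$ as multiplication by $\sum_{|F|=i}y_F$.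
\end{theorem}

The bijection \eqref{eq:multichain} is not $A$-linear, already for an edge, and we do not give a closed formula for an isomorphism. Instead, both modules are glued from their restrictions to the faces of $\Delta$, so it suffices to find isomorphisms on all faces that agree on common subfaces. Suppose that they have been found on the boundary of a face $F$ with $m$ vertices. On $F$ itself the polynomial ring is \emph{free} over the symmetric polynomials, so the boundary isomorphism lifts to a map on $F$. In both modules $\theta_m$ acts injectively on $F$, and passing to the boundary is the same as dividing by $\theta_m$; an induction on degrees then shows that \emph{any} lift is an isomorphism. Section~\ref{sec:edge} carries this out by hand for an edge; Sections~\ref{sec:glue} and~\ref{sec:lift} give the general proof. Section~\ref{sec:posets} contains the stronger version, Theorem~\ref{thm:B}: commutative coefficient rings, simplicial posets, weights, a converse, and relative and equivariant forms.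

\section{The smallest cases}\label{sec:edge}

\subsection{An edge}
Let $\Delta$ be the full simplex on $\{1,2\}$. On one side we have $N=k[x_1,x_2]$ with $\theta_1=x_1+x_2$ and $\theta_2=x_1x_2$. On the other side, writing $u=y_{\{1\}}$, $v=y_{\{2\}}$, $w=y_{\{1,2\}}$, we have $M=k[u,v,w]/(uv)$ with $\theta_1,\theta_2$ acting as $u+v$ and $w$. The bijection \eqref{eq:multichain} sends $\theta_1x_1=x_1^2+x_1x_2$ to $u^2+w$, whereas $\theta_1u=(u+v)u=u^2$; so it is not linear over $A$.

The boundary of the edge consists of two points, and there the two modules are literally the same: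
\[
N/\theta_2N=k[x_1,x_2]/(x_1x_2),\qquad M/\theta_2M=k[u,v]/(uv),\qquad x_1\mapsto u,\ x_2\mapsto v .
\]
To lift this identification to a map $\psi:N\to M$, use that $N$ is free over $A$ with basis $1,x_2$, and send $1\mapsto1$, $x_2\mapsto v$. Then $\psi(x_1)=\psi(\theta_1-x_2)=u$, and
\[
\psi(x_1x_2)=\psi(\theta_2\cdot1)=w,\qquad \psi(x_1^2)=\psi(\theta_1x_1-\theta_2)=u^2-w,\qquad \psi(x_2^2)=v^2-w .
\]
Modulo $\theta_2$ this is the identification we started from, since both are $A$-linear and they agree on the generators $1,x_2$. In $N$ and $M$ alike, multiplication by $\theta_2$ is injective and raises degrees, so $\psi$ is bijective by induction on the degree. It is not a ring map: $\psi(x_1x_2)=w$, while $uv=0$.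

For a graph with at least one edge, the maps on the edges agree on vertices, so they glue; for instance $x_v^2\mapsto y_{\{v\}}^2-\sum_{e\ni v}y_e$, the sum running over the edges at $v$. For an edge the lift is unique: two lifts differ by a map into $\theta_2M$, and the basis elements $1,x_2$ have degree less than $\deg\theta_2$. For a triangle, the basis of $N$ described in Lemma~\ref{lem:sym} contains $x_2x_3^2$, of degree $3$, whose image may be changed by any scalar multiple of $y_{\{1,2,3\}}$. In general one must therefore choose a lift on each face, and later faces inherit the choices made on earlier ones.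

\subsection{An edge and a point}
Let $\Delta$ have the facets $\{1,2\}$ and $\{3\}$. The kernel of the restriction $k[\Delta]\to k[x_1,x_2]$ is $x_3k[x_3]$, on which $\theta_1$ acts as $x_3$ and $\theta_2$ as $0$; it is $A/(\theta_2)$ with its generator in degree $1$. Since $k[x_1,x_2]$ is free on $1,x_2$, the sequence splits. So $\mathrm{Tor}_0$ has dimension $1$ in degree $0$ and $2$ in degree $1$, and $\mathrm{Tor}_1$ has dimension $1$, in degree $3$. Theorem~\ref{thm:betti} agrees. The set $S=\varnothing$ gives $k$ for $i=j=0$. The set $S=\{1\}$ gives $\tilde H^0$ of three points, $k^2$, for $i=0$, $j=1$. The set $S=\{2\}$ gives the reduced cohomology of one point, which is zero. For $S=\{1,2\}$ the complex $\mathrm{Sd}\,\Delta$ is a path and a point, with $\tilde H^0=k$ as its only reduced cohomology; here $2-i-1=0$, so $i=1$ and $j=3$.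

\section{Pieces and gluing}\label{sec:glue}

From now on $R\ne0$ is a commutative ring; the arguments do not need a field. Put
\[
T=R[t_1,\dots,t_d],\quad \deg t_i=i,\qquad T_r=R[t_1,\dots,t_r]\subseteq T\quad(0\le r\le d).
\]
Gradings are by $\mathbb N$ unless another grading is named, and graded maps preserve degree. For a subcomplex $\Gamma\subseteq\Delta$ with $\varnothing\in\Gamma$ let
\begin{itemize}
\item $N_\Gamma=R[\Gamma]$ be the Stanley--Reisner ring of $\Gamma$ over $R$, with $t_i$ acting as multiplication by $\sum_{F\in\Gamma,|F|=i}x^F$;
\item $M_\Gamma=R[\mathrm{Sd}\,\Gamma]$, with $\deg y_F=|F|$ and $t_i$ acting as multiplication by $\sum_{F\in\Gamma,|F|=i}y_F$.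
\end{itemize}
Empty sums are $0$. For $\Gamma'\subseteq\Gamma$ there are surjective restriction maps $N_\Gamma\to N_{\Gamma'}$ and $M_\Gamma\to M_{\Gamma'}$, which kill the monomials not supported in $\Gamma'$, respectively in $\mathrm{Sd}\,\Gamma'$. They are ring homomorphisms and carry the element defining $t_i$ on $\Gamma$ to the one on $\Gamma'$, so they are graded and $T$-linear. For a face $F$ write $N_F,M_F$ for $\Gamma=2^F$ and, if $F\ne\varnothing$, write $N_{\partial F},M_{\partial F}$ for $\Gamma=2^F\setminus\{F\}$.

In both families a basis element lives on a well-defined smallest face. The next definition isolates this property, since it is all that gluing needs; in this form it also serves for simplicial posets.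

\begin{definition}
Let $P$ be a finite poset. A \emph{supported basis} over $P$ is a set $B$ with a degree function $B\to\mathbb N$ that has finite fibers, and a map $s:B\to P$. For an order ideal $Q\subseteq P$ (that is, $p\le q\in Q$ implies $p\in Q$) let $X_Q$ be the graded free $R$-module on $\{b\in B:s(b)\in Q\}$. For order ideals $Q'\subseteq Q$ the \emph{restriction} $X_Q\to X_{Q'}$ fixes $b$ if $s(b)\in Q'$ and kills it otherwise. For $p\in P$ write $X_p$ for $X_Q$ with $Q=\{q:q\le p\}$.
\end{definition}

Restrictions are surjective and transitive, and $\ker(X_Q\to X_{Q'})$ has the basis $\{b:s(b)\in Q\setminus Q'\}$.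

\begin{lemma}[Gluing]\label{lem:glue}
In each degree the restrictions identify $X_Q$ with $\varprojlim_{p\in Q}X_p$, the module of families $(f_p)_{p\in Q}$, $f_p\in X_p$, such that $f_p$ restricts to $f_q$ whenever $q\le p$.
\end{lemma}

\begin{proof}
Write the members of a family of degree $j$ as $f_p=\sum_{s(b)\le p}a_{p,b}\,b$. Compatibility says that $a_{p,b}=a_{q,b}$ whenever $s(b)\le q\le p$. Hence $a_{p,b}=a_{s(b),b}=:a_b$, and $\sum a_b\,b$, over the finitely many $b$ of degree $j$ with $s(b)\in Q$, is the unique element of $X_Q$ that restricts to the family.
\end{proof}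

Let $P$ be the set of faces of $\Delta$, including $\varnothing$. Its nonempty order ideals are the subcomplexes $\Gamma\ni\varnothing$. For $N$ take for $B$ the monomials in the $x_v$ whose support is a face, and let $s(b)$ be the support. For $M$ take the monomials in the $y_F$ whose support is a chain of nonempty faces, and let $s(b)$ be the largest face in the chain, with $s(1)=\varnothing$. The restrictions of the definition are those above, and these are $T$-linear. Consequently, by Lemma~\ref{lem:glue}, isomorphisms of graded $T$-modules $N_F\to M_F$, given for all $F\in\Gamma$ and commuting with restriction, glue to an isomorphism $N_\Gamma\to M_\Gamma$ of graded $T$-modules. The glued maps again commute with restriction.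

It remains to see what is added when one passes from the boundary of a face to the face.

\begin{lemma}\label{lem:top}
Let $F$ be a face with $m\ge1$ vertices. Then $t_m$ acts injectively on $N_F$ and on $M_F$, and
\[
\ker(N_F\to N_{\partial F})=t_mN_F,\qquad \ker(M_F\to M_{\partial F})=t_mM_F .
\]
\end{lemma}

\begin{proof}
The only subface of $F$ with $m$ vertices is $F$, so $t_m$ acts as $x^F$ on $N_F$ and as $y_F$ on $M_F$. Multiplication by $x^F$ maps the monomials of $N_F$ bijectively onto those with support $F$, which form a basis of the first kernel. Since $F$ is comparable to every face in $2^F$, multiplication by $y_F$ maps the basis monomials of $M_F$ bijectively onto those whose chain contains $F$, that is, has largest element $F$; these form a basis of the second kernel.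
\end{proof}

The other ingredient is classical, over any commutative ring \cite{Bourbaki}; we include a short proof.

\begin{lemma}\label{lem:sym}
Let $e_1,\dots,e_m$ be the elementary symmetric polynomials in $x_1,\dots,x_m$. They are algebraically independent over $R$, and $R[x_1,\dots,x_m]$ is a free $R[e_1,\dots,e_m]$-module with basis $\{x_1^{a_1}\cdots x_m^{a_m}:0\le a_i<i\}$.
\end{lemma}

\begin{proof}
Induct on $m$; the case $m=0$ is trivial. Let $m\ge1$, let $e_i'$ be the elementary symmetric polynomials in $x_1,\dots,x_{m-1}$, put $C=R[e_1',\dots,e_{m-1}',x_m]$, and let $E=R[E_1,\dots,E_m]$ be a polynomial ring. By induction, with $x_m$ adjoined, $C$ is a polynomial ring in the displayed generators, and $R[x_1,\dots,x_m]$ is free over $C$ with basis $x_1^{a_1}\cdots x_{m-1}^{a_{m-1}}$, $0\le a_i<i$.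

Let $f=X^m-E_1X^{m-1}+\cdots+(-1)^mE_m\in E[X]$. The map $E[X]\to C$ with $E_i\mapsto e_i=e_i'+x_me_{i-1}'$ (where $e_0'=1$ and $e_m'=0$) and $X\mapsto x_m$ kills $f$, because $\prod_i(X-x_i)$ vanishes at $X=x_m$. Solving $f=0$ for $E_m$ gives $E[X]/(f)=R[E_1,\dots,E_{m-1},X]$, and the induced map to the polynomial ring $C$ is an isomorphism, being triangular: $X\mapsto x_m$, and $E_i\mapsto e_i'+x_me'_{i-1}$ for $i<m$. As $f$ is monic, $C$ is therefore free over $E$ with basis $1,x_m,\dots,x_m^{m-1}$. In particular $E\to C$ is injective, so the $e_i$ are algebraically independent. Multiplying the two bases gives the claim.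
\end{proof}

\section{Lifting from the boundary}\label{sec:lift}

\begin{lemma}[Extension]\label{lem:ext}
Let $1\le r\le d$, and let $\pi:X\to X'$ and $\rho:Y\to Y'$ be surjective graded $T$-linear maps of $\mathbb N$-graded $T$-modules such that $t_r$ is injective on $X$ and on $Y$, $\ker\pi=t_rX$ and $\ker\rho=t_rY$. Let $\alpha:X'\to Y'$ be an isomorphism of graded $T$-modules.
\begin{enumerate}
\item[(a)] Every graded $T$-linear map $\psi:X\to Y$ with $\rho\psi=\alpha\pi$ is an isomorphism.
\item[(b)] Such a map exists if $t_j$ acts as $0$ on $X$ and $Y$ for all $j>r$ and $X$ is free over $T_r$ with a homogeneous basis.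
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In degree $e$ we have a commutative diagram with exact rows
\[
\begin{array}{ccccccccc}
0&\to&X_{e-r}&\xrightarrow{\ t_r\ }&X_e&\xrightarrow{\ \pi\ }&X'_e&\to&0\\
&&{\scriptstyle\psi}\downarrow\phantom{\scriptstyle\psi}&&{\scriptstyle\psi}\downarrow\phantom{\scriptstyle\psi}&&{\scriptstyle\alpha}\downarrow\phantom{\scriptstyle\alpha}&&\\
0&\to&Y_{e-r}&\xrightarrow{\ t_r\ }&Y_e&\xrightarrow{\ \rho\ }&Y'_e&\to&0 .
\end{array}
\]
The right vertical map is an isomorphism. By induction on $e$ so is the left one (it is $0\to0$ if $e<r$), and the five lemma gives the middle one.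

(b) For each element $b$ of a homogeneous basis choose $\psi(b)\in Y$, homogeneous of degree $\deg b$, with $\rho(\psi(b))=\alpha(\pi(b))$, and extend $T_r$-linearly. Then $\rho\psi=\alpha\pi$, because both sides are $T_r$-linear and agree on the basis. The map $\psi$ is $T$-linear because the remaining variables act as $0$.
\end{proof}

\begin{theorem}\label{thm:A}
There are isomorphisms of graded $T$-modules $\psi_\Gamma:N_\Gamma\to M_\Gamma$, for all subcomplexes $\Gamma\ni\varnothing$ of $\Delta$, that commute with all restriction maps.
\end{theorem}

\begin{proof}
By gluing it suffices to construct isomorphisms $\psi_F:N_F\to M_F$ for the faces $F$, compatible with restriction to all $G\subsetneq F$. We proceed by induction on $m=|F|$. For $F=\varnothing$ both modules equal $R$, with all $t_i$ acting as $0$, and $\psi_\varnothing=\mathrm{id}$.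

Let $m\ge1$, and suppose that compatible $\psi_G$ have been found for all faces with fewer than $m$ vertices. Those with $G\subsetneq F$ glue to an isomorphism $\psi_{\partial F}:N_{\partial F}\to M_{\partial F}$ of graded $T$-modules. On the four modules attached to $F$ and $\partial F$ the variables $t_j$ with $j>m$ act as $0$. The module $N_F$ is a polynomial ring in $m$ variables on which $t_1,\dots,t_m$ act as the elementary symmetric polynomials, so it is free over $T_m$ with a homogeneous basis by Lemma~\ref{lem:sym}. By Lemma~\ref{lem:top} the hypotheses of Lemma~\ref{lem:ext} hold with $r=m$, $X=N_F$, $Y=M_F$ and $\alpha=\psi_{\partial F}$. We obtain an isomorphism $\psi_F$ that restricts to $\psi_{\partial F}$, and hence to $\psi_G$ for every $G\subsetneq F$.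
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:iso}]
Take $R=k$ and $\Gamma=\Delta$, and identify $T$ with $A$ by $t_i\mapsto\theta_i$.
\end{proof}

The lift goes from $N_F$ to $M_F$ because freeness is known on that side. Afterwards it is known on the other side too, and Section~\ref{sec:posets} uses it there.

\begin{corollary}\label{cor:free}
If $F$ has $m$ vertices, then $M_F=R[\mathrm{Sd}\,2^F]$ is free over $T_m$ with a finite homogeneous basis.
\end{corollary}

\section{The Koszul complex of a colored complex}\label{sec:koszul}

We compute Tor for $k[\mathrm{Sd}\,\Delta]$. Only the coloring matters, so let $\Lambda\ni\varnothing$ be a finite simplicial complex whose vertices are colored by $\{1,\dots,d\}$ such that the vertices of each face have distinct colors. Let $M=R[\Lambda]$ be its Stanley--Reisner ring, with variables $y_v$ and $\deg y_v$ the color of $v$, and let $t_s\in T$ act as multiplication by the sum of the $y_v$ over the vertices $v$ of color $s$. For $S\subseteq\{1,\dots,d\}$ let $\Lambda|_S$ be the subcomplex of faces with all colors in $S$, and let $\tilde C^\bullet(\Lambda|_S;R)$ be its augmented simplicial cochain complex.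 It is free on the faces of $\Lambda|_S$, a face with $q$ vertices having cohomological degree $q-1$; in particular $\varnothing$ has degree $-1$. Order the vertices of each face by color. In terms of the dual basis the coboundary is then
\begin{equation}\label{eq:delta}
\delta\sigma=\sum_{v}(-1)^{\#\{\text{colors of }\sigma\text{ smaller than that of }v\}}\,\sigma\cup\{v\},
\end{equation}
summed over the vertices $v\notin\sigma$ of $\Lambda|_S$ with $\sigma\cup\{v\}\in\Lambda$. A color-preserving automorphism $g$ of $\Lambda$ acts on cochains by $\sigma\mapsto g\sigma$ on this basis.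

Recall that the Koszul complex of $T$ on $t_1,\dots,t_d$ is a graded free resolution of $R=T/(t_1,\dots,t_d)$. So $\mathrm{Tor}^T_i(M,R)$ is the $i$-th homology of $K=K(M)$, where $K_i=\bigoplus_{|U|=i}M e_U$ over $U\subseteq\{1,\dots,d\}$, and
\[
\partial(fe_U)=\sum_{u\in U}(-1)^{\mathrm{pos}_U(u)}(t_uf)\,e_{U\setminus u},\qquad \mathrm{pos}_U(u)=\#\{u'\in U:u'<u\}.
\]

Let $\epsilon_1,\dots,\epsilon_d$ be the unit vectors of $\mathbb N^d$, and put $\mathbf 1_S=\sum_{s\in S}\epsilon_s$. Give $y_v$ the degree $\epsilon_s$ if $v$ has color $s$, and give $e_U$ the degree $\mathbf 1_U$. Then $K$ is $\mathbb N^d$-graded with $t_s$ of degree $\epsilon_s$, and the $\mathbb N$-grading is recovered by $\epsilon_s\mapsto s$. Write $K_b$ for the part of $K$ in degree $b\in\mathbb N^d$.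

\begin{proposition}\label{prop:koszul}
\begin{enumerate}
\item[(a)] If $b_s\ge2$ for some $s$, then $K_b$ is acyclic.
\item[(b)] For $S\subseteq\{1,\dots,d\}$ the complex $K_{\mathbf 1_S}$ is isomorphic to $\tilde C^{\bullet}(\Lambda|_S;R)$, with homological degree $i$ corresponding to cohomological degree $|S|-i-1$. The isomorphism commutes with restriction to subcomplexes of $\Lambda$ and with color-preserving automorphisms of $\Lambda$.
\end{enumerate}
Consequently, for all $i$ and $j$,
\[
\mathrm{Tor}^T_i(M,R)_j\cong\bigoplus_{\sum_{s\in S}s=j}\tilde H^{|S|-i-1}(\Lambda|_S;R).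
\]
\end{proposition}

\begin{proof}
Since a face has at most one vertex of each color, a nonzero monomial of degree $b$ in $M$ is determined by its support, a face $\sigma$ whose set of colors is $\mathrm{supp}(b)=\{s:b_s>0\}$; the exponents are the $b_s$. So $M_b$ has a basis indexed by the faces with color set $\mathrm{supp}(b)$. In these bases $t_s:M_b\to M_{b+\epsilon_s}$ acts as follows.
\begin{itemize}
\item If $s\in\mathrm{supp}(b)$, it is $\sigma\mapsto\sigma$: among the $y_v$ of color $s$ only the one with $v\in\sigma$ has nonzero product with the monomial. It is a bijection.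
\item If $s\notin\mathrm{supp}(b)$, it is $\sigma\mapsto\sum_v\sigma\cup\{v\}$, over the vertices $v$ of color $s$ with $\sigma\cup\{v\}\in\Lambda$.
\end{itemize}

(a) The idea is that $K_b$ is the mapping cone of a map given by $t_s$, which is bijective by the first bullet. Split $K_b=K'\oplus K''$, where $K'$ consists of the terms $fe_U$ with $s\notin U$ and $K''$ of those with $s\in U$. Then $\partial K'\subseteq K'$. The component $D:K''\to K'$ of $\partial$ sends $fe_{U\cup s}$, with $s\notin U$, to $\pm(t_sf)e_U$, where $f$ has degree $c=b-\epsilon_s-\mathbf 1_U$ and so $c_s=b_s-1\ge1$. By the first bullet $t_s:M_c\to M_{c+\epsilon_s}$ is bijective (if $c$ has a negative coordinate, it is not the one at $s$, and both modules vanish). Hence $D$ is bijective. Let $z=z'+z''$ be a cycle, with $z'\in K'$ and $z''\in K''$. Then $z-\partial(D^{-1}z')$ is a cycle with zero component in $K'$, that is, an element of $K''$; as $D$ is injective and $\partial$ kills this element, it is $0$. So $z$ is a boundary.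

(b) In degree $\mathbf 1_S$ a basis of $K_i$ consists of the $\sigma e_U$ with $U\subseteq S$, $|U|=i$, and $\sigma$ a face with color set $S\setminus U$. Since $\sigma$ determines $U$, it runs exactly once through the faces of $\Lambda|_S$ with $|S|-i$ vertices. Put
\[
\Phi(\sigma e_U)=\varepsilon(U)\,\sigma,\qquad \varepsilon(U)=\prod_{u\in U}(-1)^{\mathrm{pos}_S(u)} .
\]
For $u\in U$ we have $\mathrm{pos}_S(u)-\mathrm{pos}_U(u)=\#\{w\in S\setminus U:w<u\}$, the exponent in \eqref{eq:delta} for vertices $v$ of color $u$. By the second bullet,
\[
\Phi(\partial(\sigma e_U))=\sum_{u\in U}(-1)^{\mathrm{pos}_U(u)}\varepsilon(U\setminus u)\,t_u\sigma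
=\varepsilon(U)\sum_{u\in U}(-1)^{\mathrm{pos}_U(u)+\mathrm{pos}_S(u)}\,t_u\sigma=\varepsilon(U)\,\delta\sigma=\delta\,\Phi(\sigma e_U).
\]
So $\Phi$ is an isomorphism of complexes. Its signs depend only on colors, so it commutes with killing the faces outside a subcomplex and with color-preserving automorphisms.

Every $b\in\mathbb N^d$ either has a coordinate at least $2$ or equals $\mathbf 1_S$ for a unique $S$, and $\mathbf 1_S$ has $\mathbb N$-degree $\sum_{s\in S}s$. Adding up gives the formula.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:betti}]
Identify $A$ with $T=k[t_1,\dots,t_d]$. By Theorem~\ref{thm:iso} we have $\mathrm{Tor}^A_i(k[\Delta],k)_j\cong\mathrm{Tor}^T_i(k[\mathrm{Sd}\,\Delta],k)_j$, and Proposition~\ref{prop:koszul} with $R=k$ and $\Lambda=\mathrm{Sd}\,\Delta$ computes the right-hand side.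
\end{proof}

\section{Simplicial posets, weights, and symmetry}\label{sec:posets}

The proof used little about $\Delta$: faces that are simplices, and a top parameter on each face that vanishes exactly on the boundary. We now give it the generality that this suggests. Symmetric polynomials will enter only through Corollary~\ref{cor:free}.

\subsection{Face rings of simplicial posets}
A \emph{simplicial poset} is a finite poset $P$ with a minimum $\hat0$ in which every interval $[\hat0,p]$ is Boolean, that is, isomorphic to the poset of subsets of a finite set; the size $|p|$ of that set is the rank of $p$. So an element $s\le p$ is determined within $[\hat0,p]$ by its atoms, and for $s,q\le p$ we have $s\le q$ exactly when all atoms of $s$ lie below $q$. The faces of a simplicial complex form a simplicial poset; another example is two edges $e,f$ glued along both endpoints $a,b$. Put $d=\max|p|$.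

For $p\in P$ let $N_p=R[x_a:a\le p\text{ an atom}]$, and let $x^q=\prod_{a\le q}x_a$ for $q\le p$. For $q\le p$ the restriction $N_p\to N_q$ kills the $x_a$ with $a\not\le q$. For an order ideal $Q\ni\hat0$ define
\[
R[Q]=\varprojlim_{p\in Q}N_p\qquad(\text{limit taken in each degree}),
\]
a ring under multiplication of families. To find a basis, let $B$ be the set of pairs $(s,m)$ with $s\in P$ and $m$ a monomial in which exactly the $x_a$ with $a\le s$ occur, each with positive exponent. Each monomial of $N_p$ comes from a unique pair with $s\le p$, and it survives in $N_q$ exactly when $s\le q$. So $B$, with $(s,m)\mapsto s$, is a supported basis over $P$ with $X_p=N_p$. By Lemma~\ref{lem:glue}, $R[Q]$ is free on the pairs with $s\in Q$, the pair $(s,m)$ being the family with value $m$ at $p\ge s$ and $0$ at all other $p$. Restrictions $R[Q]\to R[Q']$ are therefore surjective. For the face poset of $\Delta$ we recover $R[\Delta]$, by the same lemma.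

\begin{proposition}
$R[P]$ is Stanley's face ring
\[
R[y_p:p\in P]\big/\bigl(y_{\hat0}-1,\ y_py_q-y_{p\wedge q}\textstyle\sum_r y_r\bigr),
\]
where $r$ runs over the minimal upper bounds of $p$ and $q$, and an empty sum means $y_py_q=0$.
\end{proposition}

\begin{proof}
If $p,q$ have an upper bound $u$, all their common lower bounds lie in the Boolean interval $[\hat0,u]$, so the meet $p\wedge q$ exists. Send $y_p$ to the family with value $x^p$ at $u\ge p$ and $0$ elsewhere, which is the basis element $(p,x^p)$; in particular $y_{\hat0}$ goes to $1$. The other relations hold too: at $u\ge p,q$ exactly one minimal upper bound is $\le u$, namely the join $p\vee q$ in $[\hat0,u]$, and $x^px^q=x^{p\wedge q}x^{p\vee q}$; at every other $u$ both sides vanish.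

The monomial $y_{p_1}\cdots y_{p_l}$ of a multichain $\hat0<p_1\le\cdots\le p_l$ goes to the basis element $(p_l,x^{p_1}\cdots x^{p_l})$ (and the empty monomial to $(\hat0,1)$). By taking level sets inside $[\hat0,s]$, as in \eqref{eq:multichain}, this is a bijection from the multichain monomials onto $B$.

Finally the multichain monomials span Stanley's ring. Replacing $y_py_q$ with $p,q$ incomparable by the terms $y_{p\wedge q}y_r$ preserves the total rank, since $|p|+|q|=|p\wedge q|+|r|$, and strictly increases the sum of the squared ranks, since $|r|>\max(|p|,|q|)$. That sum is at most the square of the total rank, so rewriting terminates. Thus a spanning set goes bijectively to a basis, and the map is an isomorphism.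
\end{proof}

For the two edges above this reads $y_ay_b=y_e+y_f$, $y_ey_f=0$.

\subsection{The theorem}
Let $c=(c_p)_{p>\hat0}$ be a family of elements of $R$, called \emph{weights}. Write $R[Q]^c$ for $R[Q]$ as a module over $T=R[t_1,\dots,t_d]$, where $t_i$ acts as multiplication by the family $\theta^c_i$ whose value at $p$ is $\sum_{q\le p,\,|q|=i}c_qx^q$. Let $\mathrm{Sd}\,Q$ be the order complex of $Q\setminus\{\hat0\}$ (its faces are the chains), colored by rank, and let $M_Q=R[\mathrm{Sd}\,Q]$ with $\deg y_p=|p|$ and $t_i$ acting as $\sum_{p\in Q,\,|p|=i}y_p$. Restrictions are graded and $T$-linear in both families. For the face poset of $\Delta$ and $c\equiv1$ these are the modules $N_\Gamma$ and $M_\Gamma$ of Section~\ref{sec:glue}.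

For $S\subseteq\{1,\dots,d\}$ put $\sum S=\sum_{s\in S}s$. By $H^\bullet(\mathrm{Sd}\,P|_S,\mathrm{Sd}\,Q|_S;R)$ we mean the cohomology of the kernel of the restriction $\tilde C^\bullet(\mathrm{Sd}\,P|_S;R)\to\tilde C^\bullet(\mathrm{Sd}\,Q|_S;R)$ of augmented cochains.

\begin{theorem}\label{thm:B}
Let $R\neq0$ be a commutative ring, $P$ a finite simplicial poset and $c$ weights in $R$.
\begin{enumerate}
\item[(1)] If all $c_p$ are units, there are isomorphisms of graded $T$-modules $\phi_Q:M_Q\to R[Q]^c$, for all order ideals $Q\ni\hat0$ of $P$, commuting with all restriction maps.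
\item[(2)] Conversely, if $R[P]^c\cong M_P$ as $T$-modules, or merely if $R[P]^c$ is finitely generated over $T$, then every $c_p$ is a unit.
\item[(3)] If all $c_p$ are units, then
\[
\mathrm{Tor}^T_i(R[P]^c,R)_j\cong\bigoplus_{\sum S=j}\tilde H^{|S|-i-1}(\mathrm{Sd}\,P|_S;R),
\]
and, for an order ideal $Q\ni\hat0$ and $I=\ker(R[P]^c\to R[Q]^c)$,
\[
\mathrm{Tor}^T_i(I,R)_j\cong\bigoplus_{\sum S=j}H^{|S|-i-1}(\mathrm{Sd}\,P|_S,\mathrm{Sd}\,Q|_S;R).
\]
\item[(4)] Let a finite group $G$ act on $P$, with $c$ $G$-invariant and all $c_p$ units. Suppose that for each $p$ the image of $\mathrm{Stab}_G(p)$ in the permutations of the atoms below $p$ has order invertible in $R$. Then $\phi_P$ and the first isomorphism in \textup{(3)} can be chosen $G$-equivariant.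
\end{enumerate}
\end{theorem}

Over a field, (1) and (2) for the face poset of $\Delta$ say that the elements $\sum_{|F|=i}c_Fx^F$ make $k[\Delta]$ a graded $T$-module isomorphic to $k[\mathrm{Sd}\,\Delta]$ exactly when all $c_F\ne0$. For the edge of Section~\ref{sec:edge} with $c_{\{1,2\}}=0$, the failure is visible at once: $t_2$ acts as $0$, and $k[x_1,x_2]$ is not finitely generated over $k[t_1]$.

\subsection{Proof of (1): lifting in the other direction}
With weights, $t_1,\dots,t_r$ no longer act on $N_p$ as elementary symmetric polynomials, so freeness is not available there in advance. But $M$ does not involve the weights, and there freeness has been proved. So we lift from $M$.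

The monomials in the variables $y_q$ supported on chains of $P\setminus\{\hat0\}$, mapped to the largest element of the chain (and $1\mapsto\hat0$), form a supported basis for the $M_Q$. So Lemma~\ref{lem:glue} applies to both families.

Let $p$ have rank $r\ge1$. Write $M_p,M_{\partial p}$ for $M_Q$ with $Q=[\hat0,p]$ and $Q=[\hat0,p)$, and likewise $N_p^c,N_{\partial p}^c$ for $R[Q]^c$; the notation is consistent, since the limit over $[\hat0,p]$ is its value at $p$. The variables $t_j$, $j>r$, act as $0$ on these modules. The conditions of Lemma~\ref{lem:ext} hold with $X=M_p$, $X'=M_{\partial p}$, $Y=N_p^c$ and $Y'=N_{\partial p}^c$: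
\begin{itemize}
\item On $M_p$ the variable $t_r$ acts as $y_p$, which maps the basis monomials bijectively onto those whose chain has largest element $p$, as $p$ is comparable to everything in $[\hat0,p]$. So $t_r$ is injective and $\ker(M_p\to M_{\partial p})=t_rM_p$.
\item On $N_p^c$ it acts as $c_px^p$. Since $c_p$ is a unit, $t_r$ is injective with image $x^pN_p$. This is the kernel of $N_p^c\to N^c_{\partial p}$, which is spanned by the pairs $(p,m)$, that is, by the monomials divisible by $x^p$.
\item As $[\hat0,p]$ is the face poset of a simplex with $r$ vertices, $M_p$ is free over $T_r$ with a finite homogeneous basis, by Corollary~\ref{cor:free}.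
\end{itemize}

Start with $\phi_{\hat0}=\mathrm{id}_R$. If compatible $\phi_q$ are given for all $q$ of rank less than $r$, those with $q<p$ glue to an isomorphism $\phi_{\partial p}:M_{\partial p}\to N_{\partial p}^c$, and Lemma~\ref{lem:ext} lifts it to an isomorphism $\phi_p:M_p\to N_p^c$, which is then compatible with $\phi_q$ for every $q<p$. Put $\phi_Q=\varprojlim_{p\in Q}\phi_p$. \qed

\subsection{Proof of (2): a missing parameter}
First, $M_P$ is finitely generated over $T$. Indeed, let $Q=Q'\sqcup\{p\}$ with $p\ne\hat0$ maximal in $Q$. The kernel of $M_Q\to M_{Q'}$ is spanned by the monomials whose chain has largest element $p$. Since $p$ is maximal in $Q$, we have $y_py_q=0$ in $M_Q$ unless $q\le p$. So multiplication by $y_p$ maps $M_p$ isomorphically onto this kernel, as a $T$-module and up to a degree shift. By Corollary~\ref{cor:free} the kernel is finitely generated; now induct on $|Q|$, starting from $M_{\{\hat0\}}=R$.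

So in either case $R[P]^c$ is finitely generated over $T$. Suppose that some $c_p$ is not a unit, let $r=|p|\ge1$, choose a maximal ideal $\mathfrak m$ of $R$ containing $c_p$, and put $\kappa=R/\mathfrak m$. Number the atoms below $p$ from $1$ to $r$. The $T$-linear surjections $R[P]^c\to N_p^c\to\kappa[x_1,\dots,x_r]$, the first being restriction and the second reduction modulo $\mathfrak m$, show that $\kappa[x_1,\dots,x_r]$ is a finite module over its $\kappa$-subalgebra generated by the images of $\theta^c_1,\dots,\theta_d^c$. The images with index greater than $r$ vanish, and the $r$-th is $\bar c_p\,x_1\cdots x_r=0$. So $\kappa[x_1,\dots,x_r]$ is finite over an algebra with $r-1$ generators and has transcendence degree at most $r-1$ over $\kappa$, a contradiction. \qed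

\subsection{Proof of (3): pairs}
The first formula follows from (1) and Proposition~\ref{prop:koszul} with $\Lambda=\mathrm{Sd}\,P$. For the second, the isomorphisms $\phi_P$ and $\phi_Q$ of (1) commute with restriction, so $I\cong J:=\ker(M_P\to M_Q)$. Since $K(M)$ is a direct sum of copies of $M$ in each homological degree, $K(J)$ is the kernel of the surjection $K(M_P)\to K(M_Q)$ of $\mathbb N^d$-graded complexes, and its homology is $\mathrm{Tor}^T(J,R)$. In degrees $b$ with some $b_s\ge2$ the complexes $K(M_P)_b$ and $K(M_Q)_b$ are acyclic, hence so is $K(J)_b$ by the long exact sequence. In degree $\mathbf 1_S$ the naturality in Proposition~\ref{prop:koszul}(b) identifies the surjection with the restriction $\tilde C^\bullet(\mathrm{Sd}\,P|_S;R)\to\tilde C^\bullet(\mathrm{Sd}\,Q|_S;R)$, so the homology of its kernel is the relative cohomology in the statement. \qed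

\subsection{Proof of (4): averaging the lifts}
An element $g\in G$ maps $N_p\to N_{gp}$ by $x_a\mapsto x_{ga}$ and $M_p\to M_{gp}$ by $y_q\mapsto y_{gq}$. These maps commute with restrictions and are $T$-linear, because $G$ preserves ranks and $c$ is invariant. They induce the actions of $G$ on $R[P]^c$ and $M_P$. The lifts in (1) involve choices, and the hypothesis on $R$ is used only to make these choices symmetric.

We construct the $\phi_p$ by rank so that $\phi_{gq}\,g=g\,\phi_q$ for all $g\in G$; this holds for $q=\hat0$. Suppose that it holds for all $q$ of rank less than $r$, and let $p$ be one of a set of representatives of the $G$-orbits of elements of rank $r$. Let $H$ be the image of $\mathrm{Stab}_G(p)$ in the permutations of the atoms below $p$. Elements of $[\hat0,p]$ are determined by their atoms, so $\mathrm{Stab}_G(p)$ acts through $H$ on $M_p,N_p^c,M_{\partial p},N^c_{\partial p}$, and $\phi_{\partial p}$ is $H$-equivariant by the inductive hypothesis. Let $\phi$ be a lift of $\phi_{\partial p}$ as in (1). Each $h\phi h^{-1}$, $h\in H$, is a graded $T$-linear lift of $h\phi_{\partial p}h^{-1}=\phi_{\partial p}$, and hence so is the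 average
\[
\phi_p=\frac1{|H|}\sum_{h\in H}h\,\phi\,h^{-1}.
\]
By Lemma~\ref{lem:ext}(a) it is an isomorphism, and it is $H$-equivariant. Now put $\phi_{gp}=g\phi_pg^{-1}$ for $g\in G$. If $gp=g'p$, then $g'=gh$ with $h\in\mathrm{Stab}_G(p)$, and $g'\phi_pg'^{-1}=g(h\phi_ph^{-1})g^{-1}=g\phi_pg^{-1}$, so this is well defined. It is compatible with restrictions: every element below $gp$ has the form $gq$ with $q<p$, and on restriction to $gq$ the map $g\phi_pg^{-1}$ becomes $g\phi_qg^{-1}=\phi_{gq}$. Thus the inductive condition holds in rank $r$, and $\phi_P=\varprojlim\phi_p$ is $G$-equivariant.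

Finally, $G$ acts on $K(M_P)$ and $K(R[P]^c)$ by $g(fe_U)=(gf)e_U$, which induces its action on Tor, and $\phi_P$ induces a $G$-equivariant isomorphism between these complexes. Since $G$ acts on $\mathrm{Sd}\,P$ by color-preserving automorphisms, the isomorphism of Proposition~\ref{prop:koszul}(b) is $G$-equivariant, and with it the first isomorphism in (3). \qed

\begin{thebibliography}{9}
\bibitem{Bourbaki} Bourbaki, \emph{Algebra}, Ch.~IV, \S6, no.~1.
\bibitem{Talk} \emph{Resolutions of Stanley--Reisner rings and a colorful Hochster formula}, \url{http://www.math.umn.edu:80/~reiner/Talks/ColorfulHochsterTalk.pdf}.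
\end{thebibliography}
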